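\title{Points of Order Two and the Bendersky--Davis Conjecture}

\begin{abstract}
Let $W_b$ be the quotient of $BP_*BP\otimes_{BP_*}BP_*RP^\infty_{2b+1}$ (at the prime $2$) by the left $BP_*$-submodule generated by the classes $h^J\otimes u^R\gamma_c$ whose length $l(J)$ is at most half the degree of $u^R\gamma_c$. Bendersky and Davis conjectured that $2^sh_1^{b+2s+1}\otimes\gamma_{b+s}\neq0$ in $W_b$ whenever $2b\ge 3s+1$. We prove this for all $s,b\ge 0$, show that the left annihilator of this class is exactly $(2,u_1)$, and determine the order of every class $h_1^n\otimes\gamma_{b+s}$. The method is to divide the formal group of $BP$ by a universal point $\alpha$ of order two. The resulting isogeny, whose leading coefficient is $\alpha$, turns the length of a monomial into the order of a pole along $\alpha=0$, and the classes in question acquire poles that cannot be removed.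
\end{abstract}

\section{The question and the answer}

We work at the prime $2$. Let $BP_*\cong\mathbb Z_{(2)}[u_1,u_2,\dots]$ with $|u_n|=2(2^n-1)$, and write the cooperations as
\[
BP_*BP\cong BP_*[h_1,h_2,\dots],\qquad |h_n|=2(2^n-1),\qquad h_n=c(t_n),
\]
where $c$ is the conjugation. For $J=(j_1,j_2,\dots)$ put $h^J=h_1^{j_1}h_2^{j_2}\cdots$ and let $l(J)=\sum j_i$ be its \emph{length}. Let $[2](x)=\sum_{i\ge0}a_ix^{i+1}$ be the standard $2$-series, so $a_0=2$, $a_1=u_1$ and $|a_i|=2i$.

Let $RP^n_k$ be the cofiber of $RP^{k-1}\hookrightarrow RP^n$. The reduced homology $BP_*RP^\infty_{2b+1}$ is the $BP_*$-module on generators $\gamma_k$ of degree $2k+1$, $k\ge b$, subject only to the relations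
\begin{equation}\label{eq:rel}
\sum_{i=0}^{k-b}a_i\gamma_{k-i}=0\qquad(k\ge b).
\end{equation}
Inside $BP_*BP\otimes_{BP_*}BP_*RP^\infty_{2b+1}$ let $V_b$ be the left $BP_*$-submodule generated by all $h^J\otimes u^R\gamma_c$, with $u^R$ a monomial in the $u_i$, such that $2\,l(J)\le|u^R\gamma_c|$. The object of study is
\[
W_b=BP_*BP\otimes_{BP_*}BP_*RP^\infty_{2b+1}\,/\,V_b .
\]
Since $|u^R\gamma_c|=|u^R|+2c+1$ is odd, the condition defining $V_b$ reads
\begin{equation}\label{eq:length}
l(J)\le c+\tfrac12|u^R| .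
\end{equation}
Thus $W_b$ is generated over the left $BP_*$ by the classes $h^J\otimes\gamma_c$ that are too long, in the sense that $l(J)>c$. It is not obvious which of them survive: $V_b$ is a \emph{left} submodule, while its defining condition involves coefficients $u^R$ that act through the right unit.

Consider powers of $h_1$. The class $h_1^n\otimes\gamma_{b+s}$ lies in $V_b$ for $n\le b+s$, so write $n=b+s+1+t$ with $t\ge0$. There are two simple bounds on its order.
\begin{itemize}
\item The relations \eqref{eq:rel} give $2\gamma_b=0$, $2\gamma_{b+1}=-u_1\gamma_b$, and so on, hence $2^{s+1}\gamma_{b+s}=0$.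
\item The formula $2h_1=\eta_R(u_1)-u_1$ lets one trade a factor $2h_1$ for factors $u_1$ on either side. After $t+1$ trades the monomial is short enough to lie in $V_b$, so $2^{t+1}$ kills the class.
\end{itemize}
Hence the order divides $2^{\min(s,t)+1}$. The natural guess is that no smaller power of $2$ kills the class. The two bounds meet at $t=s$, that is, at $n=b+2s+1$, and there the guess says $2^sh_1^{b+2s+1}\otimes\gamma_{b+s}\ne0$. Conjecture~7($s$) of Bendersky and Davis, stated in \cite{BDC}, asserts this for $2b\ge3s+1$; they know it for $s\le6$. We prove it in general, and without the restriction on $b$.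

\begin{theorem}\label{thm:main}
For all integers $b,s\ge0$, $2^sh_1^{b+2s+1}\otimes\gamma_{b+s}\neq0$ in $W_b$. In particular Conjecture~\textup{7($s$)} holds for every $s\ge0$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $b,s\ge0$.
\begin{itemize}
\item[(a)] The left annihilator in $BP_*$ of $2^sh_1^{b+2s+1}\otimes\gamma_{b+s}\in W_b$ is exactly $(2,u_1)$.
\item[(b)] For $n=b+s+1+t$ with $t\ge0$, the additive order of $h_1^n\otimes\gamma_{b+s}$ in $W_b$ is exactly $2^{\min(s,t)+1}$. For $n\le b+s$ the class is $0$.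
\item[(c)] Let $l(J)=b+s+1+t$ with $t\ge0$. Then $\theta\,2^eh^J\otimes\gamma_{b+s}\neq0$ in $W_b$ for all $0\le e\le\min(s,t)$ and all $\theta\in BP_*\setminus(2,u_1)$. The order of $h^J\otimes\gamma_{b+s}$ divides $2^{s+1}$, and it equals $2^{\min(s,t)+1}$ if $t\ge s$ or $j_1\ge t+1$.
\end{itemize}
\end{theorem}

Section~\ref{sec:hand} proves the upper bounds, settles $s=0$ directly, and uses the case $s=1$ to explain what a detecting map has to do and why a point of order two enters. Section~\ref{sec:detect} builds a map out of $W_b$ from any isogeny of the required kind, and Section~\ref{sec:quotient} constructs the isogeny. Section~\ref{sec:powers} proves Theorem~\ref{thm:main} and parts (a) and (b) of Theorem~\ref{thm:sharp}; Section~\ref{sec:general} treats general monomials.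

\section{Conventions and standard facts}\label{sec:facts}

Put $A=BP_*BP$. The left unit is the inclusion $BP_*\subset A$ and $\eta_R$ is the right unit. In $A\otimes_{BP_*}-$ the ring $BP_*$ acts on $A$ through $\eta_R$, so
\[
h^J\otimes u^R\gamma_c=h^J\eta_R(u^R)\otimes\gamma_c .
\]
Rings are commutative, and ring maps need not respect gradings.

Let $F$ be the formal group law of $BP$, $x+_Fy=F(x,y)$, with logarithm $\log_F(x)=\sum_{i\ge0}m_ix^{2^i}$ over $BP_*\otimes\mathbb Q$, where $m_0=1$ and $|m_i|=2(2^i-1)$. The ring $BP_*\otimes\mathbb Q$ is polynomial over $\mathbb Q$ on the $m_i$, $i\ge1$. For a formal group law $G$, put $[2]_G(x)=G(x,x)$ and let $\sum^G$ denote a sum formed with $G$. The series $[2](x)$ of the introduction is $[2]_F(x)$. If $R$ is a $BP_*$-algebra, we also write $F$ for the push-forward of $F$ to $R$. Every series without constant term has a unique expression $\sum^G_{n\ge1}c_nx^n$, because $c_n$ is determined by the coefficient of $x^n$ once $c_1,\dots,c_{n-1}$ are known. A homomorphism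 of formal group laws is \emph{strict} if its leading coefficient is $1$. Juxtaposition such as $\phi g\phi$ denotes composition of series when no variable is written. We use the following facts \cite[Appendix~2]{Rav}.

\begin{itemize}
\item[(F1)] $\eta_R(m_n)=\sum_im_it_{n-i}^{2^i}$. Applying the conjugation, with $h_0=1$,
\[
m_n=\sum_{i=0}^n\eta_R(m_i)\,h_{n-i}^{2^i}.
\]
Equivalently, if $F_R=\eta_{R*}F$, then $\psi(x)=\sum^{F_R}_{j\ge0}h_jx^{2^j}$ satisfies $\log_{F_R}\circ\psi=\log_F$, so $\psi$ is a strict isomorphism $F\to F_R$ over $A$.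
\item[(F2)] $(BP_*,F)$ represents $2$-typical formal group laws over $\mathbb Z_{(2)}$-algebras: such a law over $S$ is the push-forward of $F$ along a unique ring map $BP_*\to S$, which is said to classify it. If $F_0$ is a $2$-typical law over $S$, the ring maps $A\to S$ that restrict along the left unit to the map classifying $F_0$ correspond bijectively, by push-forward of $\psi$, to the strict isomorphisms over $S$ from $F_0$ to $2$-typical laws. Over a torsion-free ring a law is $2$-typical if and only if its logarithm involves only the powers $x^{2^i}$.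
\item[(F3)] (Cartier) Every formal group law over a $\mathbb Z_{(2)}$-algebra is strictly isomorphic, over that algebra, to a $2$-typical one.
\item[(F4)] $[2]_F(x)=\sum^F_{i\ge0}v_ix^{2^i}$, where $v_0=2$ and the $v_i$, $i\ge1$, are the Araki generators, which are polynomial generators of $BP_*$ with $|v_i|=2(2^i-1)$.
\end{itemize}

We need two consequences in low degrees. First, comparing coefficients of $x^2$ in $\log_F([2]_F(x))=2\log_F(x)$ gives $a_1+4m_1=2m_1$, so $u_1=a_1=-2m_1$. By (F1), $m_1=h_1+\eta_R(m_1)$, hence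
\begin{equation}\label{eq:etau1}
\eta_R(u_1)=u_1+2h_1 .
\end{equation}
Second, $v_1$ is a multiple of $u_1$ for degree reasons, so modulo $(2,u_1)$ we have $[2]_F(x)\equiv v_2x^4+\cdots$. The degree $6$ part of $BP_*/(2,u_1)$ is $\mathbb F_2\{u_2\}$, and $v_2$ is a polynomial generator, so
\begin{equation}\label{eq:a3}
a_3\equiv v_2\equiv u_2\pmod{(2,u_1)} .
\end{equation}

\section{What can be done by hand}\label{sec:hand}

\subsection{Upper bounds}

\begin{lemma}\label{lem:upper}
Let $b,s,t\ge0$.
\begin{itemize}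
\item[(i)] $2^{s+1}\gamma_{b+s}=0$ in $BP_*RP^\infty_{2b+1}$.
\item[(ii)] If $l(J)=b+s+1+t$ and $j_1\ge t+1$, then $2^{t+1}h^J\otimes\gamma_{b+s}=0$ in $W_b$.
\item[(iii)] The class $X=2^sh_1^{b+2s+1}\otimes\gamma_{b+s}\in W_b$ satisfies $2X=0$ and $u_1X=0$. Moreover $X=(-u_1)^sh_1^{b+s+1}\otimes\gamma_{b+s}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By induction on $s$: relation \eqref{eq:rel} for $k=b+s$, multiplied by $2^s$, gives $2^{s+1}\gamma_{b+s}=-\sum_{i=1}^sa_i2^s\gamma_{b+s-i}$, and each $2^s\gamma_{b+s-i}$ with $i\ge1$ vanishes by induction.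

(ii) Write $h^J=h_1^{t+1}h^{J'}$, so $l(J')=b+s$. By \eqref{eq:etau1},
\[
2^{t+1}h^J\otimes\gamma_{b+s}=h^{J'}(\eta_R(u_1)-u_1)^{t+1}\otimes\gamma_{b+s}
=\sum_{i}\binom{t+1}i(-u_1)^{t+1-i}\,h^{J'}\otimes u_1^i\gamma_{b+s},
\]
and every $h^{J'}\otimes u_1^i\gamma_{b+s}$ satisfies \eqref{eq:length}.

(iii) $2X=0$ by (i). Write $2^sh_1^{b+2s+1}=h_1^{b+s+1}(\eta_R(u_1)-u_1)^s$ and expand as in (ii). The terms $h_1^{b+s+1}\otimes u_1^i\gamma_{b+s}$ with $i\ge1$ satisfy \eqref{eq:length}, since $b+s+1\le b+s+i$. Only $i=0$ remains, so $X=(-u_1)^sh_1^{b+s+1}\otimes\gamma_{b+s}$. Expanding $2^{s+1}h_1^{b+2s+2}=h_1^{b+s+1}(\eta_R(u_1)-u_1)^{s+1}$ in the same way, and using (i), we get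
\[
0=2^{s+1}h_1^{b+2s+2}\otimes\gamma_{b+s}=(-u_1)^{s+1}h_1^{b+s+1}\otimes\gamma_{b+s}=-u_1X. \qedhere
\]
\end{proof}

\subsection{The case $s=0$}
Here the claim is $h_1^{b+1}\otimes\gamma_b\ne0$, and it suffices to reduce modulo $I_\infty=(2,u_1,u_2,\dots)$. By (F4), $I_\infty=(2,v_1,v_2,\dots)$. Over $A/I_\infty A=\mathbb F_2[h_1,h_2,\dots]$ we have $[2]_F=0$, hence $[2]_{F_R}=\psi[2]_F\psi^{-1}=0$, and by (F4) for $F_R$ all $\eta_R(v_i)$ vanish there. So $\eta_R(I_\infty)\subset I_\infty A$. Since all $a_i$ lie in $I_\infty$, sending $\gamma_b\mapsto1$ and $\gamma_k\mapsto0$ for $k>b$ defines a map $BP_*RP^\infty_{2b+1}\to BP_*/I_\infty=\mathbb F_2$, and we get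
\[
A\otimes_{BP_*}BP_*RP^\infty_{2b+1}\longrightarrow A/I_\infty A=\mathbb F_2[h_1,h_2,\dots],\qquad h^J\otimes u^R\gamma_b\mapsto h^J\eta_R(u^R).
\]
This image is $0$ unless $u^R=1$, so $V_b$ goes to the span of the $h^J$ with $l(J)\le b$, which does not contain $h_1^{b+1}$.

For $s\ge1$ this map is useless, since it kills multiples of $2$.

\subsection{The case $s=1$: what a detecting map must do}\label{subsec:s1}
This subsection is motivation; the proofs start in Section~\ref{sec:detect}. Let $X=2h_1^{b+3}\otimes\gamma_{b+1}$. We want a map that sees lengths. Suppose that $R$ is a $BP_*$-algebra, $\alpha\in R$ is a non-zero-divisor, $K=R[\alpha^{-1}]$, and $\Phi:A\to K$ is a ring map extending the structure map on the left $BP_*$ such that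
\begin{equation}\label{eq:wish}
\Phi(h_j)=\alpha^{-1}e_j,\qquad \Phi(\eta_R(u))=\alpha^{|u|/2}\rho(u)\quad(u\text{ homogeneous}),
\end{equation}
with $e_j\in R$ and a ring map $\rho:BP_*\to R$. Introduce symbols $y_0,y_1,\dots$ and send $h^J\otimes\gamma_{b+j}$ to $\Phi(h^J)\alpha^{b+j}y_j$. Then $h^J\otimes u^R\gamma_{b+j}$ goes to an element of
\[
\alpha^{\,b+j+|u^R|/2-l(J)}\,R\,y_j ,
\]
and \eqref{eq:length} says exactly that the exponent of $\alpha$ is nonnegative. So $V_b$ becomes integral, and long monomials acquire poles along $\alpha=0$. The relations \eqref{eq:rel} become $\sum_{i=0}^j\rho(a_i)y_{j-i}=0$.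

What gives such a $\Phi$? As Section~\ref{sec:detect} shows, a homomorphism $\phi$ from $F$ to the law $H$ classified by $\rho$, with leading coefficient $\alpha$: one writes $\phi=\sum^He_jx^{2^j}$ with $e_0=\alpha$. To see powers of $h_1$ we want $e_1$ to be a unit modulo $\alpha$. Then $\phi\equiv e_1x^2+\cdots$ modulo $\alpha$, so $\phi$ should have degree $2$: its kernel should consist of $0$ and one further point, necessarily of order two, and the leading coefficient of $\phi$ should be that point up to a unit. This suggests starting with a point $\alpha$ of order two and dividing $F$ by $\{0,\alpha\}$. Multiplication by $2$ kills this subgroup, so it should factor as $[2]_F=g\circ\phi$.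

Assume all this, and write $\phi(w)=\alpha w+\beta w^2+\cdots$ and $g(z)=\tau z+\delta z^2+\cdots$. Then $2=\alpha\tau$. Also $[2]_H=\phi\circ g$, because $\phi g\phi=\phi[2]_F=[2]_H\phi$. So $\rho(a_0)=\alpha\tau$ and $\rho(a_1)=\alpha\delta+\beta\tau^2$. As $\alpha$ is invertible in $K$, the first two relations are
\[
\tau y_0=0,\qquad \tau y_1=-\alpha^{-1}(\alpha\delta+\beta\tau^2)y_0=-\delta y_0 .
\]
Therefore
\[
X\longmapsto \alpha\tau\cdot\alpha^{-(b+3)}e_1^{b+3}\cdot\alpha^{b+1}y_1=e_1^{b+3}\alpha^{-1}\,\tau y_1=-e_1^{b+3}\,\delta\,\alpha^{-1}y_0 .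
\]
The factor $2$ has removed one of the two powers of $\alpha$ in the denominator and has moved us from $y_1$ to $y_0$, where $\tau$ acts as zero; the price is a factor $\delta$. One pole remains, and it should not be removable as long as $e_1^{b+3}\delta\notin(\alpha,\tau)$. We shall find an isogeny with $R/(\alpha,\tau)=\mathbb F_2[u_2,u_3,\dots]$, $e_1\mapsto1$ and $\delta\mapsto u_2$. What is missing is the construction and a proof that the relations involving $y_2,y_3,\dots$ do no harm. For the latter it is convenient to put $y_j=z^{-j-1}$: all relations together then say that, among principal parts of Laurent series, the multiples of the single series $[2]_H(z)/z$ vanish.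

\section{A map out of $W_b$ from an isogeny}\label{sec:detect}

\begin{definition}
A \emph{detecting isogeny} $(R,\alpha,H,\phi,g)$ consists of
\begin{itemize}
\item a torsion-free $BP_*$-algebra $R$ and a non-zero-divisor $\alpha\in R$ such that $\bar R=R/\alpha$ is a domain;
\item a $2$-typical formal group law $H$ over $R$ and a homomorphism $\phi:F\to H$ over $R$ with $\phi(x)=\alpha x+\cdots$;
\item a series $g(z)=\tau z+\delta z^2+\cdots\in R[[z]]$ with $g(\phi(x))=[2]_F(x)$.
\end{itemize}
\end{definition}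

Fix one. Put $K=R[\alpha^{-1}]\supset R$, which is again torsion-free, let $\rho:BP_*\to R$ classify $H$, and let a bar denote reduction modulo $\alpha$. The coefficient of $x$ in $g(\phi(x))=[2]_F(x)$ gives
\begin{equation}\label{eq:alphatau}
\alpha\tau=2 .
\end{equation}
Over $K$ the series $\phi$ is invertible under composition, so $\phi g\phi=\phi[2]_F=[2]_H\phi$ implies $[2]_H=\phi\circ g$. Writing $\phi(w)=w\,\nu(w)$, we obtain
\begin{equation}\label{eq:twoH}
\frac{[2]_H(z)}z=\frac{g(z)}z\,\nu(g(z)).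
\end{equation}

\begin{lemma}\label{lem:expansion}
$\phi(x)=\sum^H_{j\ge0}e_jx^{2^j}$ with $e_j\in R$ and $e_0=\alpha$.
\end{lemma}

\begin{proof}
Write $\phi(x)=\sum^H_{n\ge1}c_nx^n$ with $c_n\in R$, and $\log_H(x)=\sum m_i'x^{2^i}$ over $R\otimes\mathbb Q\supset R$. The series $\log_H\circ\phi$ is a homomorphism from $F$ to the additive group with leading coefficient $\alpha$, so
\[
\alpha\log_F(x)=\log_H(\phi(x))=\sum_{n,i}m_i'c_n^{2^i}x^{n2^i}.
\]
The left side involves only powers $x^{2^i}$. If $n$ were the least non-power of $2$ with $c_n\ne0$, the coefficient of $x^n$ on the right would be $\sum_{2^i\mid n}m_i'c_{n/2^i}^{2^i}=c_n$, because for $i\ge1$ the number $n/2^i$ is a smaller non-power of $2$. So $c_n=0$, a contradiction. Finally $e_0=c_1=\alpha$.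
\end{proof}

\begin{lemma}\label{lem:Phi}
Let $\Phi:A=BP_*[h_1,h_2,\dots]\to K$ be the ring map that is the structure map on the left $BP_*$ and has $\Phi(h_j)=\alpha^{-1}e_j$ for $j\ge1$. Then $\Phi(\eta_R(u))=\alpha^{|u|/2}\rho(u)$ for every homogeneous $u\in BP_*$.
\end{lemma}

\begin{proof}
Extend $\Phi$ and $\rho$ rationally, and let $m_i'=\rho(m_i)$ be the coefficients of $\log_H$. The equation $\log_F(x)=\alpha^{-1}\log_H(\phi(x))=\alpha^{-1}\sum_{i,j}m_i'e_j^{2^i}x^{2^{i+j}}$ gives in $K\otimes\mathbb Q$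
\[
m_n=\sum_{i=0}^n\bigl(\alpha^{2^i-1}m_i'\bigr)\bigl(\alpha^{-1}e_{n-i}\bigr)^{2^i}.
\]
Since $\alpha^{-1}e_0=1$, applying $\Phi$ to (F1) gives $m_n=\sum_{i=0}^n\Phi(\eta_R(m_i))(\alpha^{-1}e_{n-i})^{2^i}$. In both sums the last factor of the term $i=n$ is $1$, so induction on $n$ yields $\Phi(\eta_R(m_n))=\alpha^{2^n-1}m_n'=\alpha^{|m_n|/2}\rho(m_n)$. Homogeneous elements of $BP_*$ are homogeneous rational polynomials in the $m_i$, and $K$ is torsion-free.
\end{proof}

In other words, $\Phi$ classifies the strict isomorphism $\alpha^{-1}\phi$ from $F$ to the rescaled law $\alpha^{-1}H(\alpha x,\alpha y)$. The rescaling produces the powers of $\alpha$ in \eqref{eq:wish}.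

\begin{proposition}\label{prop:Theta}
Let
\[
Q=K((z))\Big/\Bigl(K[[z]]+R((z))+\tfrac{g(z)}zK((z))\Bigr).
\]
There is a left $BP_*$-linear map $\Theta:W_b\to Q$ with
\[
\Theta(h^J\otimes\gamma_k)=\alpha^{k-l(J)}\prod_ie_i^{j_i}\;z^{-(k-b)-1}.
\]
\end{proposition}

\begin{proof}
$A\otimes_{BP_*}BP_*RP^\infty_{2b+1}$ is the $A$-module on generators $1\otimes\gamma_k$, $k\ge b$, with relations $\sum_{i=0}^{k-b}\eta_R(a_i)\otimes\gamma_{k-i}=0$. Let $A$ act through $\Phi$ on the $K$-module $K((z))/(K[[z]]+\frac gzK((z)))$, and send $1\otimes\gamma_k$ to $\alpha^kz^{-(k-b)-1}$. By Lemma~\ref{lem:Phi} and $|a_i|=2i$, the $k$-th relation goes to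
\[
\sum_{i=0}^{k-b}\alpha^i\rho(a_i)\,\alpha^{k-i}z^{-(k-i-b)-1}\equiv\alpha^kz^{-(k-b)-1}\,\frac{[2]_H(z)}z\pmod{K[[z]]},
\]
because the terms with $i>k-b$ missing on the left have nonnegative exponents. By \eqref{eq:twoH} the right side lies in $\frac gzK((z))$. So the map is well defined and $A$-linear, and it has the asserted values. Compose it with the projection to $Q$, which is $R$-linear and hence linear over the left $BP_*$. A generator $h^J\otimes u^R\gamma_k$ of $V_b$ goes to the class of
\[
\alpha^{k+|u^R|/2-l(J)}\,\rho(u^R)\prod_ie_i^{j_i}\,z^{-(k-b)-1},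
\]
which lies in $R((z))$ by \eqref{eq:length}. The left $BP_*$ acts through $R$, so $V_b$ maps to $0$ in $Q$.
\end{proof}

It remains to recognize nonzero elements of $Q$. Part (1) of the next proposition says that $\alpha^{-m}y$, with $m\ge1$ and $y\in R((z))$, is nonzero in $Q$ as soon as the leading coefficient of the principal part of $y$ is not in $(\alpha,\tau)$. Part (2) trades factors $\tau$ for factors $\delta$, as in Subsection~\ref{subsec:s1}.

\begin{proposition}\label{prop:nonzero}
Suppose $\bar\tau\neq0$ in $\bar R$, and let $m\ge1$.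
\begin{itemize}
\item[(1)] Let $y=\sum_{i\ge-N}y_iz^i\in R((z))$ with $N\ge1$ and $y_{-N}\notin(\alpha,\tau)$. Then $\alpha^{-m}y\ne0$ in $Q$.
\item[(2)] Let $0\le e\le s$ and let $\omega\in R$ satisfy $\omega\delta^e\notin(\alpha,\tau)$. Then $\omega\tau^e\alpha^{-m}z^{-s-1}\neq0$ in $Q$.
\end{itemize}
\end{proposition}

\begin{proof}
(1) Call the nonzero term of a Laurent series with the smallest exponent of $z$ its lowest term. We use the following observation twice: if $0\ne\bar p\in z^{-1}\bar R[z^{-1}]$ has lowest term $cz^{-k}$, then $\frac{\bar g}z\bar p$ has lowest term $\bar\tau cz^{-k}$, which is nonzero because $\bar R$ is a domain and $\bar\tau\ne0$.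

Suppose $\alpha^{-m}y=\kappa+d+\frac gzp$ with $\kappa\in K[[z]]$, $d\in R((z))$, $p\in K((z))$. Moving $\frac gz$ times the regular part of $p$ into $\kappa$, we may assume $p\in z^{-1}K[z^{-1}]$. Let $n\ge0$ be minimal with $\alpha^np\in R[z^{-1}]$; it exists because $p$ has finitely many nonzero coefficients.

\emph{We have $n\le m$.} Suppose $n>m$. Multiply by $\alpha^n$, take the coefficients of negative powers of $z$, to which $\alpha^n\kappa$ contributes nothing, and reduce modulo $\alpha$. The terms $\alpha^{n-m}y$ and $\alpha^nd$ vanish, so $\frac{\bar g}z\,\overline{\alpha^np}$ has zero principal part. By minimality of $n\ge1$, $\overline{\alpha^np}\ne0$. This contradicts the observation.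

\emph{Conclusion.} Now $\alpha^mp\in R[z^{-1}]$. Multiply by $\alpha^m$, take negative powers and reduce modulo $\alpha$. As $m\ge1$, the term $\alpha^md$ vanishes, and with $\bar p=\overline{\alpha^mp}$,
\[
\bar y\equiv\tfrac{\bar g}z\,\bar p\pmod{\bar R[[z]]}.
\]
The lowest term on the left is $\bar y_{-N}z^{-N}\neq0$, so $\bar p\ne0$. By the observation, the lowest term on the right is $\bar\tau cz^{-k}$ with $c\in\bar R$ and $k\ge1$. Hence $k=N$ and $\bar y_{-N}=\bar\tau c$, contradicting $y_{-N}\notin(\alpha,\tau)$.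

(2) Write $g(z)/z=\tau+zr$ with $r\in R[[z]]$, $r(0)=\delta$. Then $\tau^e-(-zr)^e$ is divisible by $\tau+zr=g/z$ in $R[[z]]$, so in $Q$
\begin{equation}\label{eq:trade}
\omega\tau^e\alpha^{-m}z^{-s-1}=\alpha^{-m}\cdot(-1)^e\omega\, r^e z^{-(s-e)-1}.
\end{equation}
Apply (1) with $N=s-e+1\ge1$ and $y=(-1)^e\omega r^ez^{-N}$, whose coefficient at $z^{-N}$ is $(-1)^e\omega\delta^e\notin(\alpha,\tau)$.
\end{proof}

\begin{corollary}\label{cor:detect}
Suppose $(R,\alpha,H,\phi,g)$ is a detecting isogeny with $\bar\tau\ne0$. Let $l(J)=b+s+1+t$ with $b,s,t\ge0$, let $0\le e\le\min(s,t)$ and $\theta\in BP_*$. If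
\[
\theta\,\delta^e\prod_ie_i^{j_i}\notin(\alpha,\tau)\subset R ,
\]
then $\theta\,2^eh^J\otimes\gamma_{b+s}\ne0$ in $W_b$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:Theta} and \eqref{eq:alphatau},
\[
\Theta(\theta\,2^eh^J\otimes\gamma_{b+s})=\theta\,2^e\alpha^{-(t+1)}\prod_ie_i^{j_i}\,z^{-s-1}=\Bigl(\theta\prod_ie_i^{j_i}\Bigr)\tau^e\alpha^{-(t+1-e)}z^{-s-1}.
\]
This is nonzero by Proposition~\ref{prop:nonzero}(2) with $m=t+1-e\ge1$ and $\omega=\theta\prod_ie_i^{j_i}$.
\end{proof}

\begin{remark}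
The conditions $e\le s$ and $m\ge1$ mirror the two elementary bounds of Lemma~\ref{lem:upper}. The identity \eqref{eq:trade} holds for every $e\ge0$, and for $e=s+1$ its right side lies in $K[[z]]$, which reflects $2^{s+1}\gamma_{b+s}=0$. For $e=t+1$ the pole along $\alpha=0$ has disappeared and the image lies in $R((z))$, as does the image of $V_b$. Neither the order $t+1$ of the pole along $\alpha=0$ nor the exponent of $z$ in $\Theta(h^J\otimes\gamma_{b+s})$ depends on $b$, so no inequality on $b$ is needed.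
\end{remark}

\section{Dividing by a point of order two}\label{sec:quotient}

\subsection{The multiplicative group}
The quotient construction is explicit for $F_m(x,y)=x+y+uxy$ over $\mathbb Z_{(2)}[u]$. Here $[2](x)=2x+ux^2=x(2+ux)$, so a point $\alpha$ of order two is a solution of $2+u\alpha=0$. Over $\mathbb Z_{(2)}[u][[\alpha]]/(2+u\alpha)$, translation by $\alpha$ is
\[
x\mapsto x+\alpha+u\alpha x=\alpha-x .
\]
The product of a point with its translate, $f(x)=x(\alpha-x)=\alpha x-x^2$, is invariant under translation and has leading coefficient $\alpha$. Since $2=-u\alpha$,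
\[
[2](x)=-u\alpha x+ux^2=-u\,f(x),\qquad (1+ux)^2=1-u^2f(x).
\]
As $1+u(x+_{F_m}y)=(1+ux)(1+uy)$, the second identity gives $u^2f(x+_{F_m}y)=u^2\bigl(f(x)+f(y)-u^2f(x)f(y)\bigr)$. The element $u$ is a non-zero-divisor in this ring: if $ua=(2+u\alpha)c$ in $\mathbb Z_{(2)}[u][[\alpha]]$, reduction modulo $u$ gives $2c\equiv0$, so $c=uc'$ and $a=(2+u\alpha)c'$. Hence $f$ is a homomorphism to $G_m(z,w)=z+w-u^2zw$, and $[2]=\tilde g\circ f$ with $\tilde g(z)=-uz$. Here $\tau=-u$ and $\delta=0$; passing to $2$-typical coordinates by strict isomorphisms would change $\delta$ only by a multiple of $\tau$. So the trade $\tau y_1=-\delta y_0$ of Subsection~\ref{subsec:s1} gives nothing, and this example is too small for $s\ge1$. For $BP$ the generator $u_2$ will appear in $\delta$.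

\subsection{The ring of the universal point}
Let $P=BP_*[[\alpha]]$ and
\[
\langle2\rangle=[2]_F(\alpha)/\alpha=\sum_{i\ge0}a_i\alpha^i,\qquad D=P/(\langle2\rangle),\qquad E=BP_*/2=\mathbb F_2[u_1,u_2,\dots].
\]
In $D$ we have $[2]_F(\alpha)=\alpha\langle2\rangle=0$.

\begin{lemma}\label{lem:D}
$\alpha$ is a non-zero-divisor in $D$ and $D/\alpha=E$. The ring $D$ is torsion-free and is $\alpha$-adically complete and separated.
\end{lemma}

\begin{proof}
Since $\langle2\rangle\equiv2$ modulo $\alpha$, $D/\alpha=BP_*/2$.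

\emph{Regularity.} If $\alpha a=\langle2\rangle c$ in $P$, setting $\alpha=0$ gives $2c(0)=0$. So $c=\alpha c'$ and $a=\langle2\rangle c'$.

\emph{Torsion.} As $D$ is a $\mathbb Z_{(2)}$-algebra, $2$-torsion suffices. Let $2a=\langle2\rangle c$ in $P$. In the domain $P/2=E[[\alpha]]$ we have $\langle2\rangle\equiv u_1\alpha+\cdots\ne0$, so $c=2c'$ and $a=\langle2\rangle c'$.

\emph{Separatedness.} If $\langle2\rangle c\in\alpha^nP$, then $c\in\alpha^nP$, because the lowest coefficient of $\langle2\rangle c$ is $2$ times that of $c$. Now suppose $a=\langle2\rangle c_n+\alpha^nd_n$ in $P$ for all $n$. Then $\langle2\rangle(c_{n+1}-c_n)\in\alpha^nP$, so $c_{n+1}-c_n\in\alpha^nP$. Hence $c_n$ converges to some $c\in P$, and $a=\langle2\rangle c$.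

\emph{Completeness.} Let $x_{n+1}-x_n=\alpha^nd_n$ in $D$, and lift $x_0,d_n$ to $\tilde x_0,\tilde d_n\in P$. The image of $\tilde x_0+\sum\alpha^n\tilde d_n$ is the limit of $(x_n)$.
\end{proof}

We substitute series that involve $\alpha$, so we record why this is allowed. Let $T=D[[x_1,\dots,x_r]]$, $r\ge0$, and $I=(\alpha,x_1,\dots,x_r)$. The ideal $I^n$ consists of the series whose coefficients at monomials of degree $k<n$ lie in $\alpha^{n-k}D$. Reading this coefficient by coefficient, Lemma~\ref{lem:D} shows that $T$ is $I$-adically complete and separated. So if $T'$ is another such ring with ideal $I'$, and $\xi_1,\dots,\xi_r\in I'$, there is a unique continuous $D$-algebra map $T\to T'$ with $x_i\mapsto\xi_i$, and formal identities, such as associativity of $F$, may be evaluated at elements of $I'$. All substitutions below that involve $\alpha$ are of this kind.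

\subsection{Series invariant under translation}
Let $B=D$ or $B=D[[y]]$. In both cases $\alpha$ is a non-zero-divisor and $B$ is $\alpha$-adically complete and separated. Let $\sigma$ be the continuous $B$-algebra endomorphism of $B[[x]]$ with $\sigma(x)=x+_F\alpha$. Then $\sigma^2=\mathrm{id}$, because $(x+_F\alpha)+_F\alpha=x+_F[2]_F(\alpha)=x$. Put
\[
f(x)=x\,(x+_F\alpha)=\alpha x+\cdots\in D[[x]].
\]
Then $\sigma f=f$ and $f\equiv x^2$ modulo $\alpha$. The next lemma is the algebraic form of ``$f$ is a coordinate on the quotient by $\{0,\alpha\}$''.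

\begin{lemma}[Lubin]\label{lem:lubin}
If $p\in B[[x]]$ and $\sigma p=p$, then $p=q(f(x))$ for a unique $q\in B[[z]]$.
\end{lemma}

\begin{proof}
\emph{A series vanishing at $\alpha$ is divisible by $x-\alpha$.} If $p_1=\sum\pi_nx^n$ and $p_1(\alpha)=0$, then
\[
p_1=\sum_n\pi_n(x^n-\alpha^n)=(x-\alpha)p_2,\qquad p_2=\sum_n\pi_n\sum_{i=0}^{n-1}x^i\alpha^{n-1-i};
\]
the coefficient $\sum_{n>i}\pi_n\alpha^{n-1-i}$ of $x^i$ in $p_2$ converges. In particular, since $\alpha+_F\alpha=0$, we have $x+_F\alpha=(x-\alpha)\varepsilon(x)$. At $x=0$ this reads $\alpha=-\alpha\varepsilon(0)$, so $\varepsilon(0)=-1$ and $\varepsilon$ is a unit. Thus $f=x(x-\alpha)\varepsilon$.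

\emph{Existence.} Let $\sigma p=p$. Evaluating at $x=0$ gives $p(\alpha)=p(0)$. Write $p-p(0)=xp_1$. Then $\alpha p_1(\alpha)=0$, so $p_1(\alpha)=0$ and $p_1=(x-\alpha)p_2$. Hence $p=p(0)+fp_3$ with $p_3=\varepsilon^{-1}p_2$. Since the leading coefficient $\alpha$ of $f$ is regular, $f$ is a non-zero-divisor, and $f\,\sigma p_3=fp_3$ gives $\sigma p_3=p_3$. Iterating, we get $p=\sum q_nf^n$ with $q_n\in B$, which converges because $f^n\in(x^n)$.

\emph{Uniqueness.} If $\sum q_nf^n=0$ and $n$ is least with $q_n\neq0$, the coefficient of $x^n$ is $q_n\alpha^n\ne0$, a contradiction.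
\end{proof}

\subsection{The quotient group and the dual isogeny}
Evaluating $\sigma f=f$ at $x+_Fy$ shows that $f(x+_Fy)\in D[[x,y]]$ is invariant under $x\mapsto x+_F\alpha$ and under $y\mapsto y+_F\alpha$. By Lemma~\ref{lem:lubin} with $B=D[[y]]$, $f(x+_Fy)=\sum_nq_n(y)f(x)^n$. The substitution $y\mapsto y+_F\alpha$ acts on coefficients in $D[[y]][[x]]$, so by uniqueness each $q_n$ is invariant. By Lemma~\ref{lem:lubin} with $B=D$ and the variable $y$, $q_n=Q_n(f(y))$. Hence
\[
f(x+_Fy)=G(f(x),f(y)),\qquad G(z,w)=\sum_nQ_n(w)z^n\in D[[z,w]].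
\]
Over $D[\alpha^{-1}]\supset D$ the series $f$ is invertible under composition and $G(z,w)=f(F(f^{-1}z,f^{-1}w))$. So $G$ is a formal group law, with coefficients in $D$, and $f:F\to G$ is a homomorphism.

Next, $[2]_F(x+_F\alpha)=[2]_F(x)+_F[2]_F(\alpha)=[2]_F(x)$. By Lemma~\ref{lem:lubin}, $[2]_F=\tilde g\circ f$ with $\tilde g\in D[[z]]$, and $\tilde g(0)=0$.

Finally, (F3) gives a strict isomorphism $\lambda:G\to H$ over $D$ with $H$ $2$-typical. Put $\phi=\lambda\circ f$ and $g=\tilde g\circ\lambda^{-1}$.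

\begin{proposition}\label{prop:D}
$(D,\alpha,H,\phi,g)$ is a detecting isogeny with $\bar R=E$. It satisfies $\bar\tau=u_1$, $\bar\delta\equiv u_2$ modulo $u_1$, and $\bar e_1=1$. Hence $D/(\alpha,\tau)=E/u_1=\mathbb F_2[u_2,u_3,\dots]=BP_*/(2,u_1)$.
\end{proposition}

\begin{proof}
We have $\phi(x)=\alpha x+\cdots$ and $g\circ\phi=\tilde g\circ f=[2]_F$; the conditions on $D$ and $\alpha$ are in Lemma~\ref{lem:D}. Modulo $\alpha$, $\bar\phi(x)=\bar\lambda(x^2)=x^2+\ell x^4+O(x^6)$ for some $\ell\in E$, and $\bar g(\bar\phi(x))=[2]_F(x)$ over $E$. The coefficients of $x^2$ and $x^4$ give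
\[
\bar\tau=\bar a_1=u_1,\qquad \bar\delta+\ell\bar\tau=\bar a_3,
\]
so $\bar\delta=\bar a_3-\ell u_1\equiv u_2$ modulo $u_1$ by \eqref{eq:a3}. Since $\bar e_0=\bar\alpha=0$, the coefficient of $x^2$ in $\bar\phi=\sum^{\bar H}\bar e_jx^{2^j}$ is $\bar e_1$, so $\bar e_1=1$.
\end{proof}

\section{Powers of $h_1$}\label{sec:powers}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Corollary~\ref{cor:detect} to the detecting isogeny of Proposition~\ref{prop:D}, with $h^J=h_1^{b+2s+1}$, $t=e=s$ and $\theta=1$. Here $\bar\tau=u_1\neq0$, and $\delta^se_1^{b+2s+1}$ maps to $u_2^s\ne0$ in $D/(\alpha,\tau)=\mathbb F_2[u_2,u_3,\dots]$.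
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, parts \textup{(a)} and \textup{(b)}]
Let $n=b+s+1+t$, $0\le e\le\min(s,t)$ and $\theta\in BP_*\setminus(2,u_1)$. In the domain $D/(\alpha,\tau)=BP_*/(2,u_1)$ the element $\theta\delta^ee_1^n$ becomes $\theta u_2^e\neq0$. So by Corollary~\ref{cor:detect}
\[
\theta\,2^eh_1^n\otimes\gamma_{b+s}\ne0\quad\text{in }W_b .
\]
With $e=s=t$ this says that the annihilator of $X=2^sh_1^{b+2s+1}\otimes\gamma_{b+s}$ lies in $(2,u_1)$; the other inclusion is Lemma~\ref{lem:upper}(iii). This is (a). With $\theta=1$ and $e=\min(s,t)$ it says that $2^{\min(s,t)}$ does not kill $h_1^n\otimes\gamma_{b+s}$. By Lemma~\ref{lem:upper}(i) and (ii), where $j_1=n\ge t+1$, both $2^{s+1}$ and $2^{t+1}$ do. This is (b) for $n\ge b+s+1$. For $n\le b+s$, $h_1^n\otimes\gamma_{b+s}\in V_b$ by \eqref{eq:length}.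
\end{proof}

\begin{remark}
The map $\Theta$ for $D$ shows what has become of the factor $2^s$: it satisfies
\[
\Theta(2^sh_1^{b+2s+1}\otimes\gamma_{b+s})=\Theta(u_2^s\,h_1^{b+1}\otimes\gamma_b),
\]
so, under $\Theta$, $s$ factors of $2$ have been traded for $s$ factors of $u_2$ and the bottom generator. Indeed, by \eqref{eq:trade} with $e=s$ and modulo $K[[z]]$, the left side is $(-1)^se_1^{b+2s+1}\delta^s\alpha^{-1}z^{-1}$, and the right side is $u_2^se_1^{b+1}\alpha^{-1}z^{-1}$. The two coefficients of $\alpha^{-1}z^{-1}$ agree modulo $(\alpha,\tau)$. Elements of $(\alpha,\tau)\alpha^{-1}z^{-1}$ vanish in $Q$, since $z^{-1}\in R((z))$ and $\tau\alpha^{-1}z^{-1}\equiv\frac gz\,\alpha^{-1}z^{-1}$ modulo $K[[z]]$.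
\end{remark}

\section{General monomials}\label{sec:general}

For monomials involving $h_2,h_3,\dots$ we also need the images of $e_2,e_3,\dots$ in $D/(\alpha,\tau)$ to be nonzero, and the construction of $H$ gives no control over them. The remedy is to follow $\phi$ by a universal strict isomorphism, which makes these coefficients generic.

Let $D^+=D[s_1,s_2,\dots]$ and $s_0=1$. Let $A\to D^+$ be the ring map that on the left $BP_*$ is the map $\rho$ classifying $H$ and that sends $h_j$ to $s_j$. Pushing forward $F_R$ and $\psi$ from (F1) gives a $2$-typical law $H^+$ and a strict isomorphism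
\[
\kappa(x)=\sum\nolimits^{H^+}_{j\ge0}s_jx^{2^j}:H\to H^+\quad\text{over }D^+ .
\]
Put $\phi^+=\kappa\circ\phi$ and $g^+=g\circ\kappa^{-1}$, and regard $D^+$ as a $BP_*$-algebra through the structure map of $D$ (not through $\rho$). Then $(D^+,\alpha,H^+,\phi^+,g^+)$ is a detecting isogeny: $D^+$ is torsion-free, $\alpha$ is regular, $D^+/\alpha=E[s_1,s_2,\dots]$ is a domain, $\phi^+:F\to H^+$ has leading coefficient $\alpha$, and $g^+\circ\phi^+=g\circ\phi=[2]_F$. Write $g^+(z)=\tau^+z+\delta^+z^2+\cdots$ and $\phi^+=\sum^{H^+}e_j^+x^{2^j}$. If $\kappa^{-1}(z)=z+cz^2+\cdots$, then $\tau^+=\tau$ and $\delta^+=\delta+c\tau$. Hence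
\begin{equation}\label{eq:plus}
\overline{\tau^+}=u_1\ne0,\qquad \overline{\delta^+}\equiv u_2\pmod{u_1},\qquad D^+/(\alpha,\tau^+)=(E/u_1)[s_1,s_2,\dots].
\end{equation}

\begin{lemma}\label{lem:generic}
$\overline{e_1^+}=1$, and the $E$-algebra map $E[s_1',s_2',\dots]\to E[s_1,s_2,\dots]$ with $s_j'\mapsto\overline{e^+_{j+1}}$ is an isomorphism.
\end{lemma}

\begin{proof}
The idea is that modulo $\alpha$ the isogeny $\phi$ is the Frobenius followed by the strict isomorphism $\bar\lambda$, so that $\phi^+$ modulo $\alpha$ is the Frobenius followed by a universal strict isomorphism.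

Let $F^{(2)}$ be the push-forward of $\bar F$ along the Frobenius of $E$. It is a $2$-typical law with $\bar F(x,y)^2=F^{(2)}(x^2,y^2)$. Since $\bar f(x)=x^2$,
\[
\bar G(x^2,y^2)=\bar f(\bar F(x,y))=\bar F(x,y)^2=F^{(2)}(x^2,y^2),
\]
so $\bar G=F^{(2)}$, and $\bar\lambda:F^{(2)}\to\bar H$ is a strict isomorphism between $2$-typical laws over $E$.

By (F2), $E[s_1,s_2,\dots]$ with $\bar\kappa$ represents the functor sending an $E$-algebra $S$ to the set of strict isomorphisms over $S$ from $\bar H$ to $2$-typical laws. Again by (F2), the same functor for $F^{(2)}$ is represented by $E[s_1',s_2',\dots]$ with a universal isomorphism $\sum_{j\ge0} s_j'X^{2^j}$, where $s'_0=1$ and the sum is formed in the target law. Precomposition with $\bar\lambda$ is a natural bijection from the first functor to the second. Hence the map $E[s']\to E[s]$ classifying $\bar\kappa\circ\bar\lambda:F^{(2)}\to\overline{H^+}$ is an isomorphism. It sends $s_j'$ to the coefficient of $X^{2^j}$ in the unique expansion of $\bar\kappa(\bar\lambda(X))$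 as a formal sum in $\overline{H^+}$.

To find that expansion, use $\bar\phi(x)=\bar\lambda(x^2)$ and $\overline{e_0^+}=\bar\alpha=0$:
\[
\bar\kappa(\bar\lambda(x^2))=\overline{\phi^+}(x)=\sum\nolimits^{\overline{H^+}}_{j\ge1}\overline{e_j^+}\,x^{2^j},\qquad\text{so}\qquad
\bar\kappa(\bar\lambda(X))=\sum\nolimits^{\overline{H^+}}_{j\ge0}\overline{e^+_{j+1}}\,X^{2^j}.
\]
Hence $s'_j\mapsto\overline{e^+_{j+1}}$, and $\overline{e_1^+}=1$ because $\bar\kappa\circ\bar\lambda$ is strict.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(c)}]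
By \eqref{eq:plus} and Lemma~\ref{lem:generic}, $D^+/(\alpha,\tau^+)$ is a polynomial ring over $E/u_1=BP_*/(2,u_1)$ on the images of $e_2^+,e_3^+,\dots$, and $e_1^+\mapsto1$. In particular it is a domain in which every $e_j^+$ with $j\ge1$ is nonzero. For $\theta\in BP_*\setminus(2,u_1)$ the element $\theta(\delta^+)^e\prod_i(e_i^+)^{j_i}$ becomes $\theta u_2^e\prod_i(e_i^+)^{j_i}\ne0$. Corollary~\ref{cor:detect} now gives $\theta\,2^eh^J\otimes\gamma_{b+s}\neq0$ for $0\le e\le\min(s,t)$.

By Lemma~\ref{lem:upper}(i) the order of $h^J\otimes\gamma_{b+s}$ divides $2^{s+1}$. The case $\theta=1$, $e=\min(s,t)$ shows that the order is at least $2^{\min(s,t)+1}$. If $t\ge s$, these bounds agree. If $j_1\ge t+1$, the order also divides $2^{t+1}$ by Lemma~\ref{lem:upper}(ii), so it is $2^{\min(s,t)+1}$.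
\end{proof}

\begin{thebibliography}{9}

\bibitem{BDC}
\emph{Brown-Peterson Metastability and the Bendersky-Davis Conjecture},
\texttt{http://www.math.jhu.edu/\~{}wsw/papers2/math/23-japan-meta-1984.pdf}.

\bibitem{Rav}
Ravenel, \emph{Complex Cobordism and Stable Homotopy Groups of Spheres}, Appendix~2.

\end{thebibliography}
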